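
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Even multiplicities of staircase characters\\ on local Galois subgroups of alternating groups}


\begin{abstract}
Let $G$ be a nonabelian finite simple group and $\tau$ an irreducible even-dimensional representation of $G$ with real-valued character and Schur index $1$. Must there be a subgroup $D$ of $G$, isomorphic to a Galois group over some $\mathbb Q_p$, and a one-dimensional character $\chi$ of $D$ with $\chi^2=1$ such that $\chi$ occurs in $\tau|_D$ with odd multiplicity? We show that the answer is no. Counterexamples are the alternating groups $A_n$ with $n=k(k+1)/2$, $4\mid k$, $k\ge 2^{30}$, together with either half of the character of $S_n$ attached to the staircase partition $(k,k-1,\dots,1)$. The same holds, for large $k$, over all extensions of the fields $\mathbb Q_p$ of bounded degree and for all characters of $D$ with values in fields of bounded degree; the bound on the degree of the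 local field cannot be dropped.
\end{abstract}

\section{The question and the answer}

All representations are finite-dimensional complex representations of finite groups. If $\tau$ is a representation of $G$ and $D\le G$, then $\tau_D$ is its restriction to $D$, and $\langle\rho,\tau_D\rangle$ is the usual inner product of characters, which is the multiplicity of $\rho$ in $\tau_D$ when $\rho$ is irreducible. The Schur index $m(\tau)$ is taken over $\mathbb Q$. A finite group $D$ is a \emph{Galois group over} a field $F$ if $D\cong\mathrm{Gal}(L/F)$ for a finite Galois extension $L/F$. The source of the following question is \cite{Q}.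

\begin{question}
Given a nonabelian finite simple group $G$ and an irreducible even-dimensional representation $\tau$ of $G$ with real-valued character and Schur index $1$, does there exist a subgroup $D$ of $G$ and a one-dimensional character $\chi$ of $D$ with $\chi^2=1$ such that $D$ is a Galois group over $\mathbb Q_p$ for some $p<\infty$ and $\langle\chi,\tau_D\rangle$ is odd?
\end{question}

\paragraph{What one might guess.} A single odd multiplicity is enough for a positive answer, and the first cases look favorable. The trivial group only gives the even number $\tau(1)$. But cyclic groups are Galois groups over every $\mathbb Q_p$ (take unramified extensions). For $D=\{1,g\}$ of order $2$ the two multiplicities are $(\tau(1)\pm\tau(g))/2$. Their sum $\tau(1)$ is even, so both are odd as soon as $\tau(1)+\tau(g)\equiv 2\pmod 4$. Thus a counterexample must satisfy $\tau(1)+\tau(g)\equiv0\pmod 4$ for every involution $g$, and larger $2$-subgroups that are Galois groups over some $\mathbb Q_p$ impose further divisibility conditions.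

An extreme way to meet such conditions is $2$-defect zero, that is, $\tau(1)_2=|G|_2$, where $x_2$ denotes the $2$-part of $x$. Then $\tau$ vanishes on all elements of even order \cite[Thm.~8.17]{I}. Even then there is a subgroup that sees an odd multiplicity: if $S$ is a Sylow $2$-subgroup of $G$, then $\tau$ vanishes on $S\setminus\{1\}$, and
\begin{equation}\label{eq:sylow}
\langle 1,\tau_S\rangle=\tau(1)/|S|\quad\text{is odd.}
\end{equation}
If $S$ is a Galois group over some $\mathbb Q_p$, this gives the answer yes; Example~\ref{ex:A6} shows this for $A_6$. However, a Galois group over $\mathbb Q_p$ has at most three independent homomorphisms to $\{\pm1\}$ (Proposition~\ref{prop:local}(b)), whereas the number of independent homomorphisms to $\{\pm1\}$ of a Sylow $2$-subgroup of $A_n$ tends to infinity with $n$. So for large $n$ the group $S$ is not available. This suggests looking for counterexamples among characters of $2$-defect zero of large alternating groups. The staircase partitions provide such characters.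

\paragraph{Results.} For $4\mid k$ put
\[
n=\tfrac{k(k+1)}2,\qquad G=A_n,\qquad \lambda=(k,k-1,\dots,1),\qquad \psi=\chi^\lambda\in\mathrm{Irr}(S_n),
\]
and let $\tau$ be either irreducible constituent of $\psi|_{A_n}$.

\begin{theorem}\label{thm:main}
Let $k\equiv0\pmod4$ and $k\ge2^{30}$. Then $G=A_n$ is nonabelian simple, and $\tau$ is irreducible, even-dimensional, real-valued and of Schur index $1$. For every prime $p$, every subgroup $D\le G$ that is a Galois group over $\mathbb Q_p$, and every one-dimensional character $\chi$ of $D$ with $\chi^2=1$, the integer $\langle\chi,\tau_D\rangle$ is even. So the answer to the Question is no.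
\end{theorem}

\begin{theorem}\label{thm:strong}
For each $N\ge1$ there is $K_N$ such that for all $k\ge K_N$ with $4\mid k$ the following holds. If $F$ is a finite extension of some $\mathbb Q_p$ with $[F:\mathbb Q_p]\le N$, if $D\le A_n$ is a Galois group over $F$, and if $\rho$ is any character of $D$ with $[\mathbb Q(\rho):\mathbb Q]\le2^N$, then $\langle\rho,\tau_D\rangle$ is even. In particular this holds for every rational-valued character $\rho$ of $D$, irreducible or not.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For each $k\ge4$ with $4\mid k$ there are a finite extension $F/\mathbb Q_2$ and a subgroup $D\le A_n$ which is a Galois group over $F$, such that $\langle1,\tau_D\rangle$ is odd.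
\end{theorem}

\paragraph{What has to be overcome.} The argument just given against $S$ does not dispose of other subgroups $D$, for two reasons. First, elements $d\ne1$ of odd order also contribute to $\langle\chi,\tau_D\rangle$. Second, a group containing a large $2$-group may have lost the homomorphisms to $\pm1$ of that $2$-group: the Klein four-group has four of them, but $A_4$ only the trivial one. The proof of Theorem~\ref{thm:main} has three parts.
\begin{itemize}
\item \emph{Parity reduction} (Section~\ref{sec:parity}). If $\langle\chi,\tau_D\rangle$ is odd, then some $d\in D$ of odd order $e$ with $\tau(d)\neq0$ is responsible: $C_D(d)$ contains a full Sylow $2$-subgroup of $C_G(d)$, and conjugation in $D$ realizes a subgroup of index at most $2$ of the Sylow $2$-subgroup of $\mathrm{Aut}\langle d\rangle$.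
\item \emph{Few primes in the order} (Section~\ref{sec:local}). In a local Galois group the automorphisms of $2$-power order realized in this way form a group of rank at most $2$. Hence $e$ has at most three prime divisors. Since $\tau(d)\ne0$ also forces all cycles of $d$ to have length less than $2k$, only few cycle lengths are possible.
\item \emph{Few cycles of each length} (Section~\ref{sec:trees}). If $d$ had many cycles of one length, $D$ would contain a large $2$-group acting on a binary tree. A solvable group with few homomorphisms to $\pm1$ cannot contain it in this way.
\end{itemize}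
So $d$ has few cycle lengths, few cycles of each length, and only short cycles. Its cycles cannot account for all of the $n\approx k^2/2$ points (Section~\ref{sec:count}).

Throughout, fixed points count as cycles of length $1$, $\omega(e)$ is the number of distinct primes dividing $e$, and the rank of a finite abelian group is its minimal number of generators.

\section{The staircase characters}\label{sec:char}

We recall four standard facts about a partition $\mu$ of $n\ge2$. First, the \emph{hook formula} says that $\chi^\mu(1)=n!/\prod(\text{hook lengths})$. Second, the \emph{Murnaghan--Nakayama rule} says that if $g\in S_n$ has a cycle of length $\ell$, then $\chi^\mu(g)$ is a signed sum of values $\chi^{\nu}(g')$, one for each cell of hook length $\ell$, where $g'$ is $g$ with that cycle removed and $\nu$ is $\mu$ with the corresponding rim hook removed. In particular $\chi^\mu(g)=0$ if no hook of $\mu$ has length $\ell$. Third, $\chi^\mu$ is afforded by a module over $\mathbb Q$ (the Specht module). Fourth (Frobenius; \cite[Thm.~2.5.13]{JK}), suppose $\mu$ is self-conjugate, with diagonal hook lengths $h=(h_1>\dots>h_m)$. Then $\chi^\mu|_{A_n}$ is the sum of two distinct irreducible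 characters $\tau_\pm$ of equal degree. If $g\in A_n$ does not have cycle type $h$, then $\tau_\pm(g)=\chi^\mu(g)/2$. On elements of cycle type $h$ the characters $\tau_\pm$ take the values
\begin{equation}\label{eq:frob}
\tfrac12\Bigl(\eta\pm\sqrt{\eta\,h_1\cdots h_m}\Bigr),\qquad \eta=(-1)^{(n-m)/2}.
\end{equation}

\begin{proposition}\label{prop:char}
Let $4\mid k$, and let $G$ and $\tau$ be as above.
\begin{enumerate}
\item[(i)] $\tau(1)_2=|G|_2$ is even, and $u:=|G|/\tau(1)$ is an odd integer.
\item[(ii)] $\tau$ is real-valued, with values in a field of degree at most $2$ over $\mathbb Q$.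
\item[(iii)] $m(\tau)=1$.
\item[(iv)] If $\tau(g)\ne0$, then all cycles of $g$ have odd length at most $2k-1$. In particular $g$ has odd order.
\item[(v)] For every $g\in G$, the number $u\,\tau(g)/|C_G(g)|$ is an algebraic integer.
\end{enumerate}
\end{proposition}

\begin{proof}
The staircase is self-conjugate. The cell $(i,j)$ has arm length and leg length both equal to $k+1-i-j$, so its hook length is
\[
2(k+1-i-j)+1,
\]
which is odd and at most $2k-1$.

(i) We have $\tau(1)=\psi(1)/2$ and $|G|=n!/2$, so $u=n!/\psi(1)$ is the product of the hook lengths, an odd number. Since $n\ge10$, the order of $G$ is even.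

(ii) The diagonal hook lengths are $2k+3-4i$ for $1\le i\le m=k/2$, that is, $h=(2k-1,2k-5,\dots,3)$. Here $(n-m)/2=k^2/4$ is even because $4\mid k$, so $\eta=1$. On elements of cycle type $h$ the values \eqref{eq:frob} lie in the real field $\mathbb Q(\sqrt{h_1\cdots h_m})$. On all other elements $\tau(g)=\psi(g)/2$ is rational.

(iii) The Schur index of $\tau$ divides the multiplicity of $\tau$ in any character afforded by a rational representation \cite[Lemma~10.2]{I}. The character $\psi|_{A_n}$ is such a character, and it contains $\tau$ once.

(iv) This is clear for $g$ of cycle type $h$. Otherwise $\psi(g)=2\tau(g)\ne0$, and by the Murnaghan--Nakayama rule every cycle length of $g$ is a hook length of $\lambda$.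

(v) Since $\tau$ is irreducible, the number $|G|\tau(g)/(|C_G(g)|\tau(1))$ is an algebraic integer, being the scalar by which the sum of the class of $g$ acts.
\end{proof}

\begin{remark}
Among even $k$, the condition $4\mid k$ serves only to make $\tau$ real: if $k\equiv2\pmod4$, then $\eta=-1$ and the values \eqref{eq:frob} are not real. Reality and Schur index $1$ are hypotheses of the Question and play no role in the parity argument, which uses (i), (iv), (v) and the degree bound in (ii).
\end{remark}

\section{Which elements make a multiplicity odd}\label{sec:parity}

The sum defining $\langle\rho,\tau_D\rangle$ can be taken over the classes of odd-order elements of $D$, because $\tau$ vanishes on the others. We look at each term modulo $2$. The following example illustrates the argument.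

\begin{example}\label{ex:A6}
In this example we take $k=3$, outside the standing assumption $4\mid k$: let $G=A_6$, let $\psi$ be the character of $S_6$ attached to $(3,2,1)$, and let $\tau$ be a constituent of $\psi|_{A_6}$. The hook lengths are $5,3,1,3,1,1$, so $\psi(1)=720/45=16$ and $\tau(1)=8=|A_6|_2$. The diagonal hook lengths are $(5,1)$, and $\eta=1$. Hence on $5$-cycles $\tau$ takes the values $\alpha=\frac{1+\sqrt5}2$ and $\alpha'=\frac{1-\sqrt5}2$, while $\tau$ vanishes on elements of even order by the Murnaghan--Nakayama rule. So $\tau$ is real-valued, and $m(\tau)=1$ as in Proposition~\ref{prop:char}(iii). Let $d$ be a $5$-cycle with $\tau(d)=\alpha$. Then $\tau(d^{-1})=\alpha$ and $\tau(d^{\pm2})=\alpha'$.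

For $D=\langle d\rangle$,
\[
\langle1,\tau_D\rangle=\tfrac85+\tfrac\alpha5+\tfrac\alpha5+\tfrac{\alpha'}5+\tfrac{\alpha'}5=2.
\]
The term $8/5$ of the identity is divisible by $2$, and the equal terms of $d^i$ and $d^{-i}$ pair up and cancel modulo $2$.

Now choose $d$ with $\tau(d)=\alpha$ among the powers of $(1\,2\,3\,4\,5)$, and let $D$ be the dihedral group of order $10$ generated by $d$ and the involution $(2\,5)(3\,4)$, which inverts it. The classes of odd order in $D$ are those of $1$, $d$, $d^2$, and
\[
\langle1,\tau_D\rangle=\tfrac8{10}+\tfrac\alpha5+\tfrac{\alpha'}5=1 .
\]
The term of $1$ is still divisible by $2$, since $C_D(1)=D$ does not contain a Sylow $2$-subgroup of $C_G(1)=G$. The terms of $d$ and $d^2$ are units at $2$, and they no longer come in equal pairs, because $d$ and $d^{-1}$ are now conjugate in $D$. The map $d\mapsto d^2$ is also an automorphism of $2$-power order of $\langle d\rangle$, but it exchanges the unequal values $\alpha,\alpha'$ and so gives no cancellation. This is the price, a factor of $2$ in an index, for the irrationality of $\tau$.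

Finally, the Question has the answer yes for this $G$ and $\tau$. A Sylow $2$-subgroup $S$ of $A_6$ is dihedral of order $8$, and $\langle1,\tau_S\rangle=1$. The polynomial $x^4-3$ is an Eisenstein polynomial over the unramified quadratic extension $\mathbb Q_3(\sqrt{-1})$ of $\mathbb Q_3$. So its splitting field $\mathbb Q_3(\sqrt{-1},\sqrt[4]3)$ has degree $8$ over $\mathbb Q_3$. The Galois group is a Sylow $2$-subgroup of the symmetric group on the four roots, which is dihedral of order $8$.
\end{example}

\begin{lemma}\label{lem:parity}
Let $4\mid k$, let $D\le G$, let $s\ge0$ be an integer, let $\rho$ be a character of $D$ with $[\mathbb Q(\rho):\mathbb Q]\le2^s$, and suppose that $\langle\rho,\tau_D\rangle$ is odd. Then there is $d\in D$ of odd order $e$ such that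
\begin{enumerate}
\item[(1)] $\tau(d)\neq0$;
\item[(2)] $C_D(d)$ contains a Sylow $2$-subgroup of $C_G(d)$;
\item[(3)] the image of $N_D(\langle d\rangle)$ in $\mathrm{Aut}\langle d\rangle$ contains a $2$-subgroup of rank at least $\omega(e)-s-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $O$ be the localization, at a prime above $2$, of the ring of integers of a number field containing all values of $\tau$ and $\rho$, and let $\mathfrak m\ni2$ be its maximal ideal. An integer is odd if and only if it is not in $\mathfrak m$. By Proposition~\ref{prop:char}(iv),
\[
\langle\rho,\tau_D\rangle=\sum_d a(d),\qquad a(d)=\frac{\tau(d)\rho(d^{-1})}{|C_D(d)|},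
\]
where $d$ runs over the $D$-classes of elements of odd order.

\emph{Size of the terms.} By Proposition~\ref{prop:char}(v), and since $u$ is a unit of $O$, we have $\tau(d)\in|C_G(d)|\,O$. Hence $a(d)\in[C_G(d):C_D(d)]\,O$. So $a(d)\in O$, and $a(d)\in\mathfrak m$ unless both (1) and (2) hold. Let $\mathcal D$ be the set of $D$-classes of odd-order elements of $D$ satisfying (1) and (2). Then $\sum_{\mathcal D}a(d)\notin\mathfrak m$.

\emph{Cancellation.} Let $E$ be the odd part of $|G|$, and let $\Pi$ be the Sylow $2$-subgroup of $(\mathbb Z/E)^*=\mathrm{Gal}(\mathbb Q(\zeta_E)/\mathbb Q)$. Write $\sigma_j$ for the automorphism $\zeta_E\mapsto\zeta_E^j$. If $d$ has odd order and $j\in\Pi$, then $\tau(d^j)=\sigma_j(\tau(d))$, and likewise for $\rho$. Moreover $d$ and $d^j$ generate the same subgroup and have the same centralizers. Hence $\Pi$ acts on $\mathcal D$ by $d\mapsto d^j$. The values of $\tau$ on elements of odd order generate a subfield of $\mathbb Q(\zeta_E)$ of degree at most $2$, and those of $\rho$ generate one of degree at most $2^s$. So the subgroup $\Pi_0$ of those $j\in\Pi$ for which $\sigma_j$ fixes both fields elementwise has index at most $2^{s+1}$ in $\Pi$,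 and $a(d^j)=a(d)$ for $j\in\Pi_0$. Since $\Pi_0$ is a $2$-group, each of its nontrivial orbits on $\mathcal D$ has even length and contributes an element of $2O\subseteq\mathfrak m$. Therefore some class in $\mathcal D$, say that of $d$, is fixed by $\Pi_0$: for each $j\in\Pi_0$ there is $x\in D$ with $xdx^{-1}=d^j$.

\emph{Rank.} Let $e$ be the order of $d$. The image of $N_D(\langle d\rangle)$ in $\mathrm{Aut}\langle d\rangle=(\mathbb Z/e)^*$ contains the image $A_0$ of $\Pi_0$. The map $(\mathbb Z/E)^*\to(\mathbb Z/e)^*$ is onto, so $\Pi$ maps onto the Sylow $2$-subgroup $A$ of $(\mathbb Z/e)^*$, and $A_0$ has index at most $2^{s+1}$ in $A$. As $e$ is odd, $(\mathbb Z/e)^*$ is a product of $\omega(e)$ cyclic groups of even order. So the elements $a\in A$ with $a^2=1$ form a group $A[2]\cong(\mathbb Z/2)^{\omega(e)}$. The subgroup $A_0\cap A[2]$ has index at most $2^{s+1}$ in $A[2]$, so its rank, and hence the rank of $A_0$, is at least $\omega(e)-s-1$.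
\end{proof}

\section{Local Galois groups}\label{sec:local}

Besides solvability, two properties of local Galois groups are used: they have few homomorphisms to $\pm1$, and, modulo wild inertia, they are metacyclic.

\begin{proposition}\label{prop:local}
Let $F$ be a finite extension of $\mathbb Q_p$ and let $D$ be a Galois group over $F$.
\begin{enumerate}
\item[(a)] $D$ is solvable.
\item[(b)] $|\mathrm{Hom}(D,\pm1)|\le2^{[F:\mathbb Q_p]+2}$.
\item[(c)] If $d\in D$ has odd order and $B$ is a $2$-subgroup of the image of $N_D(\langle d\rangle)\to\mathrm{Aut}\langle d\rangle$, then $B$ has rank at most $2$.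
\end{enumerate}
\end{proposition}

\begin{proof}
Identify $D$ with $\mathrm{Gal}(L/F)$, and let $P\le I\le D$ be the wild inertia and inertia subgroups. Both are normal in $D$; $P$ is a $p$-group, $I/P$ is cyclic of order prime to $p$, and $D/I$ is cyclic. This gives (a).

(b) $D$ is a quotient of the absolute Galois group $G_F$, so $\mathrm{Hom}(D,\pm1)$ embeds in the group of continuous homomorphisms $G_F\to\pm1$, which by Kummer theory is isomorphic to $F^*/F^{*2}$. The latter has order $4$ if $p$ is odd and $2^{[F:\mathbb Q_2]+2}$ if $p=2$.

(c) Let $Q$ be a Sylow $2$-subgroup of the preimage of $B$ in $N_D(\langle d\rangle)$. It maps onto $B$, and $B$ is abelian.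

If $p$ is odd, then $Q\cap P=1$, so $Q$ embeds in $D/P$. Hence $Q$ has a cyclic normal subgroup with cyclic quotient, and $Q$ and its quotient $B$ are generated by two elements.

If $p=2$, let $x\in Q\cap P$. The commutator $[x,d]$ lies in $P$, since $P$ is normal, and in $\langle d\rangle$, since $x$ normalizes $\langle d\rangle$. As $P$ is a $2$-group and $d$ has odd order, $[x,d]=1$. So $Q\cap P$ acts trivially on $\langle d\rangle$, and $B$ is a quotient of $Q/(Q\cap P)\cong QP/P$. This $2$-group meets the group $I/P$ of odd order trivially, so it embeds in the cyclic group $D/I$. Thus $B$ is cyclic.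
\end{proof}

Part (c) fails for solvable groups in general. In a product of dihedral groups of orders $2q_1,\dots,2q_r$, with distinct odd primes $q_i$, an element of order $q_1\cdots q_r$ gives an image of rank $r$. Together with Lemma~\ref{lem:parity}(3), part (c) bounds $\omega(e)$.

\section{Trees inside solvable groups}\label{sec:trees}

It remains to bound the number of cycles of a given length of the element $d$ from Lemma~\ref{lem:parity}, using condition (2). If $d$ has $2^b$ cycles of length $\ell$, then $C_{A_n}(d)$ contains the alternating group on a set of $2^b$ elements, permuting these cycles. So by (2) $D$ contains, up to conjugacy, a Sylow $2$-subgroup of this alternating group. We describe it by a tree.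

\subsection{The tree and its signs}

Let $\Gamma$ be a set of $2^b$ elements, $b\ge1$, identified with the leaves of the rooted binary tree of depth $b$. The \emph{height} of a node is its distance from the leaves: leaves have height $0$, the root has height $b$. Let $V_h$ be the set of the $2^{b-h}$ nodes of height $h$, and $\Gamma_v\subseteq\Gamma$ the set of leaves below a node $v$ (with $\Gamma_v=\{v\}$ if $v$ is a leaf). Let $R\le\mathrm{Sym}(\Gamma)$ be the automorphism group of the tree, a $2$-group, and $R^+=R\cap\mathrm{Alt}(\Gamma)$. For a node $u$ of height at least $1$ let $\sigma_u\in R$ exchange rigidly the two subtrees below $u$. If $u$ has height $1$, we call $\sigma_u$ a \emph{sibling transposition}; it is an odd permutation of $\Gamma$ and fixes every node of positive height. Multiplication by sibling transpositions will correct parities.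

Let $\varepsilon_h(g)$ be the sign of $g\in R$ as a permutation of $V_h$. If $u$ has height $h+1$, then $\sigma_u$ fixes all nodes of height greater than $h$, acts as one transposition on $V_h$, and as a product of $2^{h-h'}$ disjoint transpositions on $V_{h'}$ for $h'<h$. So $\varepsilon_{h'}(\sigma_u)=-1$ exactly for $h'=h$. Hence
\[
(\varepsilon_0,\dots,\varepsilon_{b-1}):R\to\{\pm1\}^b\quad\text{is onto,}
\]
and since $R^+=\ker\varepsilon_0$,
\begin{equation}\label{eq:indep}
\varepsilon_1,\dots,\varepsilon_{b-1}\ \text{ restrict to independent elements of }\ \mathrm{Hom}(R^+,\pm1).
\end{equation}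

\subsection{Two cases by hand}

\emph{$2$-groups.} Let $D\le A_n$ be a $2$-group. Only $d=1$ contributes, and $\langle\chi,\tau_D\rangle=\tau(1)/|D|$ is odd if and only if $D$ is a Sylow $2$-subgroup of $A_n$. Write $n$ as a sum of distinct powers of $2$, the largest being $2^a$. A Sylow $2$-subgroup of $S_n$ is a product of tree groups, one for each power, so projection to the largest one gives $a$ independent homomorphisms to $\pm1$. Restricted to the subgroup of even permutations, of index $2$, they generate a group of rank at least $a-1$. If $n\ge32$, then $a-1\ge4$, and by Proposition~\ref{prop:local}(b) a Sylow $2$-subgroup of $A_n$ is not a Galois group over any $\mathbb Q_p$.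

\emph{A solvable group on $16$ points.} A group containing the tree group may destroy some of its signs. The symmetric group on four points contains $R$ for $b=2$, but preserves no partition into two pairs, and $\varepsilon_1$ does not extend to it. For solvable groups, not too many consecutive heights can be lost. To see why, suppose that $D\le\mathrm{Alt}(16)$ is solvable and contains $R^+$ for $b=4$. If $D$ were primitive, it would be a group of affine maps of $\mathbb F_2^4$, and each nonidentity element would fix at most half of the $16$ points (Step~4 below). But the product of two different sibling transpositions lies in $R^+$ and moves only $4$ points. As $D$ is transitive, it therefore preserves a partition other than the one into points and the one with a single part. We shall see that its parts must be the sets $\Gamma_v$, $v\in V_h$, for one of $h=1,2,3$ (Step~1 below). The sign of $D$ on the parts restricts to $\varepsilon_h$ on $R^+$, which is nontrivial by \eqref{eq:indep}. Thus $\mathrm{Hom}(D,\pm1)\neq1$. This is the case $c=0$, $\ell=1$, $n=16$, $d=1$ of the following lemma.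

\subsection{The bound}

\begin{lemma}\label{lem:mult}
Let $c\ge0$ be an integer, and let $D\le A_n$ be solvable with $|\mathrm{Hom}(D,\pm1)|\le2^c$. Let $d\in D$ have odd order, and suppose that $C_D(d)$ contains a Sylow $2$-subgroup of $C_{A_n}(d)$. Then for every $\ell$, $d$ has fewer than $2^{3c+4}$ cycles of length $\ell$.
\end{lemma}

Each hypothesis matters. Let $d=1$, $c=0$ and $n\ge16$, so that the conclusion fails for every $D$. The group $D=A_n$ satisfies all hypotheses but solvability, a Sylow $2$-subgroup of $A_n$ all but the bound on $\mathrm{Hom}(D,\pm1)$, and $D=1$ all but the Sylow condition.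

\begin{proof}
Put $b=3c+4\ge4$ and suppose that there is a set $\Gamma$ of $2^b$ cycles of length $\ell$. Here $\ell$ is odd. Choosing a first point in each of these cycles, we identify their union with $\Gamma\times\mathbb Z/\ell$ in such a way that $d(\gamma,j)=(\gamma,j+1)$. Let $\mathrm{Sym}(\Gamma)$ act on the first coordinate, and trivially on all other points. This action commutes with $d$, and $g\in\mathrm{Sym}(\Gamma)$ has sign $\mathrm{sgn}(g)^\ell=\mathrm{sgn}(g)$ on the $n$ points. Identify $\Gamma$ with the leaves of the tree of depth $b$. Then $R^+$ is a $2$-subgroup of $C_{A_n}(d)$. By hypothesis $C_D(d)$ contains a Sylow $2$-subgroup $T$ of $C_{A_n}(d)$, and by Sylow's theorem $R^+\le xTx^{-1}$ for some $x\in C_{A_n}(d)$. Replacing $D$ by $xDx^{-1}$, which still contains $d=xdx^{-1}$, we may assume $R^+\le D$.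

The plan is to show that a chain of $D$-invariant partitions is visible on the tree as a chain of heights, that the heights met strictly between $0$ and $b$ give independent elements of $\mathrm{Hom}(D,\pm1)$, and that few heights are skipped.

\medskip
\emph{Step 1. The $R^+$-invariant partitions of $\Gamma$ are exactly the partitions $\{\Gamma_v:v\in V_h\}$, $0\le h\le b$.}

These are invariant. The group $R^+$ is transitive on $\Gamma$: if $g\in R$ is odd and $gx=x'$, multiply $g$ on the left by a sibling transposition fixing $x'$. Now take an $R^+$-invariant partition. By transitivity its parts have equal size. If they are singletons, then $h=0$. Otherwise let $B$ be a part and $x\in B$, and choose $y\in B\setminus\{x\}$ such that the lowest common ancestor $v$ of $x,y$ has maximal height. Let $u,u'$ be the children of $v$, with $y\in\Gamma_u$ and $x\in\Gamma_{u'}$.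

The stabilizer of $x$ in $R^+$ is transitive on $\Gamma_u$. This is trivial if $u$ is a leaf. Otherwise the automorphisms of the subtree at $u$ act transitively on $\Gamma_u$ and fix $x$. An odd one is corrected by a sibling transposition that fixes $x$ and all of $\Gamma_u$. Such a transposition exists because $u$ is not the root: the leaves outside $\Gamma_u$ form at least $2^{b-2}\ge4$ sibling pairs, at most one of which contains $x$.

The stabilizer of $x$ preserves $B$, so $\Gamma_u\subseteq B$. Exchanging the roles of $x$ and $y$ gives $\Gamma_{u'}\subseteq B$. Maximality of the height of $v$ gives $B\subseteq\Gamma_v$, so $B=\Gamma_v$. By transitivity, all parts are sets $\Gamma_{v'}$ with $v'$ of the same height as $v$.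

\medskip
\emph{Step 2. The height of a $D$-invariant partition.} Let $\mathcal O$ be a $D$-orbit meeting $\Gamma\times\mathbb Z/\ell$. As $R^+$ and $d$ lie in $D$, we have $\Gamma\times\mathbb Z/\ell\subseteq\mathcal O$; the orbit may be larger. Let $\mathcal B$ be a $D$-invariant partition of $\mathcal O$. It induces an $R^+$-invariant partition of each slice $\Gamma\times\{j\}$, described by a height as in Step 1. This height is the same for all $j$, because $d\in D$ maps $(\gamma,j)$ to $(\gamma,j+1)$. Call it $h(\mathcal B)$. For $v\in V_{h(\mathcal B)}$ let $f(v,j)\in\mathcal B$ be the block containing $\Gamma_v\times\{j\}$. Then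
\begin{equation}\label{eq:f}
f(v,j)\cap(\Gamma\times\{j\})=\Gamma_v\times\{j\},\quad g f(v,j)=f(gv,j)\ (g\in R^+),\quad d f(v,j)=f(v,j+1).
\end{equation}
In particular $f$ is injective on $V_{h(\mathcal B)}\times\{j\}$ for each $j$. It may happen that $f(v,j)=f(v',j')$ with $j\ne j'$.

\medskip
\emph{Step 3. At most $c$ of the heights $1,\dots,b-1$ occur.} Let $s_{\mathcal B}:D\to\pm1$ be the sign of the action of $D$ on the set $\mathcal B$, and put $h=h(\mathcal B)$. We claim that
\[
s_{\mathcal B}|_{R^+}=\varepsilon_h|_{R^+}.
\]
Elements of $R^+$ fix every block not meeting $\Gamma\times\mathbb Z/\ell$, since they fix all its points. The other blocks form the sets $f(V_h\times\{j\})$. By \eqref{eq:f} each of these is an $R^+$-orbit, isomorphic to $V_h$ as an $R^+$-set, so any two of them are equal or disjoint. The group $\langle d\rangle$ of odd order permutes them transitively, so their number is odd. This proves the claim.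

By \eqref{eq:indep}, if $r$ different heights in $\{1,\dots,b-1\}$ occur among the $D$-invariant partitions of $\mathcal O$, then $\mathrm{Hom}(D,\pm1)$ contains $r$ independent elements. Hence $r\le c$.

\medskip
\emph{Step 4. Jumps are at most $3$.} Let $\mathcal B'$ be strictly finer than $\mathcal B$, both $D$-invariant partitions of $\mathcal O$, with no $D$-invariant partition strictly between them. Put $h=h(\mathcal B)$, $h'=h(\mathcal B')$ and $\delta=h-h'\ge0$. We show that $\delta\le3$. The idea is that $D$ acts on the pieces of a block of $\mathcal B$ through an affine group, in which nonidentity elements move many points, while $R^+$ contains elements that move few. We may assume $\delta\ge2$.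

Fix $v_0\in V_h$. Let $\beta\in\mathcal B$ be the block containing $\Gamma_{v_0}\times\{0\}$, $D_\beta$ its stabilizer, and $\mathcal C$ the set of blocks of $\mathcal B'$ contained in $\beta$. Since $D$ is transitive on $\mathcal O$, the group $D_\beta$ is transitive on $\mathcal C$, we have $|\mathcal C|\ge2$, and a $D_\beta$-invariant partition of $\mathcal C$ gives a $D$-invariant partition between $\mathcal B'$ and $\mathcal B$. So $D_\beta$ acts on $\mathcal C$ as a primitive group, and this group is solvable. We recall why it is affine. A minimal normal subgroup $M$ of it is an elementary abelian group $\mathbb F_q^t$, $q$ prime, which is transitive by primitivity; being abelian and faithful, it is regular. Identifying $\mathcal C$ with $M$, the stabilizer of a point acts by conjugation on $M$, hence linearly. Now an affine permutation of $\mathbb F_q^t$ other than the identity has either no fixed point, or a coset of a proper subspace as its set of fixed points. Therefore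
\begin{equation}\label{eq:half}
\text{an element of $D_\beta$ acting nontrivially on $\mathcal C$ moves at least $|\mathcal C|/2$ members of $\mathcal C$.}
\end{equation}
We exhibit an element of $R^+\cap D_\beta$ that moves few of them.

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.85cm]
\foreach \x in {0,1,2,3,4,5,6,7} \fill (\x,0) circle (1.7pt);
\foreach \x in {0,2,4,6} {
  \draw (\x,0)--(\x+0.5,1)--(\x+1,0);
  \fill (\x+0.5,1) circle (1.7pt);
}
\foreach \x in {0,4} {
  \draw (\x+0.5,1)--(\x+1.5,2)--(\x+2.5,1);
  \fill (\x+1.5,2) circle (1.7pt);
}
\draw (1.5,2)--(3.5,3)--(5.5,2);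
\fill (3.5,3) circle (1.7pt);
\node[above] at (3.5,3) {$v_0$};
\node[left] at (0.5,1.1) {$u$};
\node[right] at (2.5,1.1) {$u'$};
\draw[<->] (0,-0.2) to[bend right=50] (1,-0.2);
\draw[<->] (2,-0.2) to[bend right=50] (3,-0.2);
\node[right] at (7.6,3) {height $h$};
\node[right] at (7.6,0) {$W$, height $h'$};
\end{tikzpicture}
\caption{The part of a binary tree between a node $v_0$ of height $h$ and the set $W$ of the $2^{\delta}$ nodes of height $h'=h-\delta$ below it, drawn for $\delta=3$. The even permutation $g=\sigma_u\sigma_{u'}$ exchanges the two children of $u$ and the two children of $u'$ and fixes the other nodes of $W$. So it moves only $4$ of the $2^\delta$ elements of $W$.}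
\label{fig:tree}
\end{figure}

Let $W\subseteq V_{h'}$ be the set of the $2^\delta$ nodes of height $h'$ below $v_0$ (Figure~\ref{fig:tree}), and let $H\le R^+$ be the subgroup of elements fixing all leaves outside $\Gamma_{v_0}$. It preserves $\Gamma_{v_0}\times\{0\}\subseteq\beta$, so $H\le D_\beta$. The group $H$ is transitive on $W$. Indeed, some automorphism of the subtree at $v_0$ carries $w$ to $w'$, for given $w,w'\in W$. If it is odd, multiply it on the left by a sibling transposition in $\Gamma_{v_0}$ fixing the node $w'$. If $h'\ge1$ any one will do; if $h'=0$ one exists because $\Gamma_{v_0}$ contains at least two sibling pairs, as $\delta\ge2$.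

Let $f'$ be the map of Step~2 for $\mathcal B'$, and let $\mathcal C_1\subseteq\mathcal C$ be the set of members that meet $\Gamma_{v_0}\times\mathbb Z/\ell$. Suppose that $\beta$ meets $\Gamma_{v_0}\times\{j\}$. By the definition of $h=h(\mathcal B)$, it contains $\Gamma_{v_0}\times\{j\}$, and the members of $\mathcal C$ meeting $\Gamma_{v_0}\times\{j\}$ are exactly the blocks $f'(w,j)$, $w\in W$. So $\mathcal C_1$ is the union of the sets $f'(W\times\{j\})$ over these $j$, which include $j=0$. By \eqref{eq:f} for $\mathcal B'$, each of these sets is an $H$-orbit isomorphic to $W$ as an $H$-set, and any two are equal or disjoint.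

Now choose two distinct nodes $u,u'$ of height $h'+1$, equal to or below $v_0$; there are $2^{\delta-1}\ge2$ of them. Put $g=\sigma_u\sigma_{u'}$. Each factor is a product of $2^{h'}$ transpositions of $\Gamma$, so $g$ is even and $g\in H$. It moves exactly $4$ elements of $W$. Hence it moves exactly $\frac4{2^\delta}|\mathcal C_1|>0$ members of $\mathcal C_1$. It fixes all members of $\mathcal C\setminus\mathcal C_1$, because it fixes all their points. By \eqref{eq:half},
\[
\tfrac12|\mathcal C|\le\tfrac4{2^\delta}|\mathcal C_1|\le\tfrac4{2^\delta}|\mathcal C|,
\]
that is, $\delta\le3$.

\medskip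
\emph{Step 5. Conclusion.} Take a maximal chain of $D$-invariant partitions of $\mathcal O$ from $\{\mathcal O\}$, which has height $b$, to the partition into singletons, which has height $0$. Along it the height never increases, and it decreases by at most $3$ at each step. If $r$ distinct heights in $\{1,\dots,b-1\}$ occur, then $b\le3(r+1)$, so $r+1\ge b/3=c+\frac43$ and $r\ge c+1$. This contradicts Step~3.
\end{proof}

\section{Counting points}\label{sec:count}

The three parts combine into one inequality.

\begin{proposition}\label{prop:count}
Let $4\mid k$, and let $r\ge1$ and $s\ge0$ be integers. Let $F$ be an extension of some $\mathbb Q_p$ with $[F:\mathbb Q_p]\le r$, let $D\le A_n$ be a Galois group over $F$, and let $\rho$ be a character of $D$ with $[\mathbb Q(\rho):\mathbb Q]\le2^s$. If $\langle\rho,\tau_D\rangle$ is odd, then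
\begin{equation}\label{eq:count}
k+1<2^{3r+12}\,(1+\log_32k)^{s+3}.
\end{equation}
\end{proposition}

\begin{proof}
Let $d$, of odd order $e$, be as in Lemma~\ref{lem:parity}. Part (3) of that lemma and Proposition~\ref{prop:local}(c) give $\omega(e)-s-1\le2$, so $\omega(e)\le s+3$. By part (1) and Proposition~\ref{prop:char}(iv), each cycle length of $d$ is less than $2k$. Each cycle length divides $e$, so it is a product of powers of at most $s+3$ fixed primes. These primes are at least $3$, so each exponent is an integer between $0$ and $\log_32k$. Hence $d$ has at most $(1+\log_32k)^{s+3}$ different cycle lengths. By Proposition~\ref{prop:local}(a),(b) and part (2), Lemma~\ref{lem:mult} applies with $c=r+2$: each cycle length occurs fewer than $2^{3r+10}$ times. Counting the $n$ points by cycles,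
\[
\frac{k(k+1)}2=n<2^{3r+10}\cdot2k\cdot(1+\log_32k)^{s+3},
\]
which is \eqref{eq:count}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $A_n$ is simple, since $n\ge5$, and the properties of $\tau$ are in Proposition~\ref{prop:char}. A one-dimensional character $\chi$ with $\chi^2=1$ is rational-valued. So if $\langle\chi,\tau_D\rangle$ were odd for some $D$ that is a Galois group over $\mathbb Q_p$, then \eqref{eq:count} with $r=1$, $s=0$ would give
\[
k+1<2^{15}(1+\log_32k)^3 .
\]
For $k=2^{30}$ the right-hand side is less than $2^{29}$: from $2^{25}=33554432<43046721=3^{16}$ we get $\log_32<0.64$, so $1+\log_32k=1+31\log_32<21$, and $21^3=9261<2^{14}$. The function $k/(1+\log_32k)^3$ is increasing where $(1+\log_32k)\ln3>3$, in particular for $k\ge5$. So $k\ge2^{15}(1+\log_32k)^3$ for all $k\ge2^{30}$, a contradiction.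
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Apply Proposition~\ref{prop:count} with $r=s=N$. The inequality $k+1<2^{3N+12}(1+\log_32k)^{N+3}$ fails for all sufficiently large $k$, because its right-hand side is a polynomial in $\log k$.
\end{proof}

\section{The degree bound cannot be dropped}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $D=S$ be a Sylow $2$-subgroup of $A_n$. By Proposition~\ref{prop:char}(i),(iv), equation \eqref{eq:sylow} holds, so $\langle1,\tau_S\rangle$ is odd. It remains to realize $S$ as a Galois group over a finite extension of $\mathbb Q_2$.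

Let $T\subset\overline{\mathbb Q}_2$ be the maximal tamely ramified extension of $\mathbb Q_2$. The wild ramification group $\mathrm{Gal}(\overline{\mathbb Q}_2/T)$ is a free pro-$2$ group of countably infinite rank (Iwasawa; \cite[Prop.~7.5.1]{NSW}). So the finite $2$-group $S$ is a quotient of it, and $S\cong\mathrm{Gal}(M/T)$ for some finite Galois extension $M/T$.

This extension descends to a finite level. Write $M=T(\alpha)$, let $f$ be the minimal polynomial of $\alpha$ over $T$, and write the roots of $f$ as polynomials in $\alpha$ with coefficients in $T$. Let $F\subset T$ be a finite extension of $\mathbb Q_2$ containing the coefficients of $f$ and of these polynomials, and put $M_0=F(\alpha)$. Then $f$ is irreducible over $F$ and splits in $M_0$, so $M_0/F$ is Galois of degree $\deg f=[M:T]$. Restriction $\mathrm{Gal}(M/T)\to\mathrm{Gal}(M_0/F)$ is injective, as $M=TM_0$, and hence bijective. So $S\cong\mathrm{Gal}(M_0/F)$.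
\end{proof}

By Theorem~\ref{thm:strong}, the degree of $F$ over $\mathbb Q_2$ in Theorem~\ref{thm:sharp} exceeds any given $N$ once $k\ge K_N$.

\begin{thebibliography}{9}
\bibitem{Q} \emph{Galois Theory, Elliptic Curves, And Root Numbers}, \url{http://www.numdam.org:80/item/CM_1996__100_3_311_0.pdf}.
\bibitem{I} Isaacs, \emph{Character Theory of Finite Groups}.
\bibitem{JK} James and Kerber, \emph{The Representation Theory of the Symmetric Group}.
\bibitem{NSW} Neukirch, Schmidt and Wingberg, \emph{Cohomology of Number Fields}.
\end{thebibliography}

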